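# Multiplying a universal Taylor series by a polynomial

## 1. Universal Taylor series, and the guess that polynomial factors are harmless

Take a power series that converges in the unit disk and whose partial sums, outside the disk, approximate everything that could reasonably be approximated. Multiply it by a polynomial $p$. Do the partial sums of the product still approximate everything? The answer one would first guess is *yes*. A polynomial is holomorphic everywhere, and if we want the product to approximate $h$, we can ask the original series to approximate $h/p$. We first make this precise and then test it.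

Let $\mathbb D$ be the open unit disk and $H(\mathbb D)$ the space of holomorphic functions on $\mathbb D$, with the topology of uniform convergence on compact subsets. For $f=\sum a_kz^k\in H(\mathbb D)$ write
$$S_n(f)(z)=\sum_{k=0}^n a_kz^k .$$

**Definition (admissible set, $A(K)$).** A compact set $K\subset\mathbb C\setminus\mathbb D$ is *admissible* if $K^c=\mathbb C\setminus K$ is connected. $A(K)$ is the space of functions that are continuous on $K$ and holomorphic in the interior $K^\circ$, with the sup norm $\|\cdot\|_K$.

The unit circle itself is not admissible, since its complement has two components. A closed proper sub-arc of it is admissible, so $K$ may contain pieces of the unit circle. A single point $a$ with $|a|\ge1$ is admissible, and so is the closed disk of center $3$ and radius $1$. On a point or an arc, where $K^\circ=\emptyset$, $A(K)$ is all of $C(K)$.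

**Definition (Nestoridis).** A function $f\in H(\mathbb D)$ belongs to $U(\mathbb D,0)$ if for every admissible $K$ and every $h\in A(K)$ there is a subsequence $(\lambda_n)$ of the positive integers with $\|S_{\lambda_n}(f)-h\|_K\to0$.

Here are two non-examples. If the series of $f$ has radius of convergence $>1$, then $S_n(f)$ converges at some point $w$ with $|w|>1$, so on $K=\{w\}$ only one value can be reached, and $f\notin U(\mathbb D,0)$. Also $f=1/(1-z)$ is not in the class: on $K=\{-1\}$ the partial sums take only the values $0$ and $1$.

We are given three known facts.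

1. $U(\mathbb D,0)$ is a dense $G_\delta$ subset of $H(\mathbb D)$.
2. If $f\in U(\mathbb D,0)$ and $a\in\mathbb D$, then $(z-a)f\in U(\mathbb D,0)$.
3. For any $a\in\mathbb C$ there is a residual set $G\subset H(\mathbb D)$, with $G\subset U(\mathbb D,0)$, such that $(z-a)f\in U(\mathbb D,0)$ for every $f\in G$.

The question, whose source is "Mini-Workshop: Complex Approximation and Universality", is this: if $p$ is a non-constant polynomial and $f\in U(\mathbb D,0)$, is $pf\in U(\mathbb D,0)$?

## 2. Multiplication by $z$, by $z-a$, and the value at the zero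

For $p(z)=z$ the guess is right. Given admissible $K$ and $h\in A(K)$, we have $0\notin K$, so $h/z\in A(K)$. Choose $\lambda_n$ with $S_{\lambda_n}(f)\to h/z$ uniformly on $K$. Since $S_{n+1}(zf)=zS_n(f)$, we get $S_{\lambda_n+1}(zf)\to h$.

For $p(z)=z-a$ we compute: $(z-a)S_n(f)$ has one term too many, the term $a_nz^{n+1}$, so
$$S_n\bigl((z-a)f\bigr)(z)=(z-a)S_n(f)(z)-a_nz^{n+1}. \tag{1}$$
The plan is now clear. Aim $S_n(f)$ at $h/(z-a)$ and show that the correction $a_nz^{n+1}$ is small on $K$ along the chosen $n$. If $|a|<1$, then $h/(z-a)\in A(K)$ for every admissible $K$, and Fact 2 says that the conclusion is true. If $|a|\ge1$ but $a\notin K$, the target still makes sense. And Fact 3 says that, whatever $a$ is, the product is universal for most $f$. So far the guess looks good.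

The plan stops at one place: $|a|\ge 1$ and $a\in K$. Then $h/(z-a)$ is not defined at $a$ when $h(a)\neq 0$, and no approximation of the target repairs this. Indeed $(z-a)h_1$ vanishes at $a$ for every $h_1\in A(K)$. At $z=a$ formula (1) says
$$S_n\bigl((z-a)f\bigr)(a)=-a_na^{n+1},$$
so the product takes the value $h(a)\ne0$ in the limit only if the correction term is *not* small. Along sequences where the correction is small, the value at $a$ tends to $0$.

Can we then produce a counterexample by making all the corrections small at $a$? Not for $|a|>1$. If $a_na^{n+1}$ were bounded, the series of $f$ would have radius of convergence at least $|a|>1$, and we saw that then $f\notin U(\mathbb D,0)$. So for $a=2$, say, the values $-a_n2^{n+1}$ are unbounded for every universal $f$, and looking at the single point $K=\{2\}$ shows no obstruction. To find one, we must put into $K$, besides the point $a$, a second piece that forces $n$ to be special.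

## 3. The zeros outside the disk decide: statements

The guess is wrong. Here is what we shall prove.

**Theorem A.** There is $f\in U(\mathbb D,0)$ such that $pf\notin U(\mathbb D,0)$ for *every* polynomial $p\not\equiv0$ having at least one zero in $\mathbb C\setminus\mathbb D$.

**Theorem B.** Let $\varphi\not\equiv0$ be entire. Then $\varphi f\in U(\mathbb D,0)$ for all $f\in U(\mathbb D,0)$ if and only if $\varphi$ has no zero in $\mathbb C\setminus\mathbb D$. In particular, for a polynomial $p\not\equiv0$, $p\,U(\mathbb D,0)\subset U(\mathbb D,0)$ if and only if all zeros of $p$ lie in $\mathbb D$.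

**Theorem C.** Let $\varphi\not\equiv0$ be entire and $E_\varphi=\{f\in U(\mathbb D,0):\varphi f\notin U(\mathbb D,0)\}$. Then $E_\varphi$ is meager in $H(\mathbb D)$. If $\varphi$ has a zero in $\mathbb C\setminus\mathbb D$, then $E_\varphi$ is dense in $H(\mathbb D)$.

The last theorem says what exactly fails. It refers to an arc $A_b$, which we define now because it is used everywhere below. For $b\ge1$ put
$$R=e^4b,\qquad \rho=2R,\qquad \delta=\frac{\pi}{3\log(2\rho)}\in(0,\pi),\qquad A_b=\{\rho e^{i\theta}:\delta\le\theta\le2\pi-\delta\}.$$
So $A_b$ is a large circle, of radius $\rho>b$, with a small gap around the positive axis. The gap is there to keep complements connected.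

**Theorem D.** (i) Let $\varphi\not\equiv0$ be entire, $f\in U(\mathbb D,0)$, $K$ admissible and $h_1\in A(K)$. Then some subsequence $S_{\lambda_n}(\varphi f)$ converges to $\varphi h_1$ uniformly on $K$.
(ii) Let $f$ be the function of Theorem A (the one constructed in Section 8), $p\not\equiv0$ a polynomial, $b\ge1$ larger than the moduli of all zeros of $p$, $K'\subset\{1\le|z|\le b\}$ admissible, and $K=K'\cup A_b$. Then $h\in A(K)$ is a uniform limit on $K$ of some subsequence $S_{\lambda_n}(pf)$ if and only if $h|_{K'}\in\overline{p\,A(K')}$, the closure being taken in the norm $\|\cdot\|_{K'}$.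

## 4. Boundedness on a large arc makes the upper half of the coefficients tiny

The second piece that we add to $K$ is the arc $A_b$. First we check that adding it is allowed.

**Remark on complements.** *If $K'\subset\{|z|\le b\}$ is compact with connected complement, then $K'\cup A_b$ has connected complement.* The set $\{|z|>b\}\setminus A_b$ is connected: it contains the annulus $\{b<|z|<\rho\}$ and the region $\{|z|>\rho\}$, which are joined through the gap of the arc. Now let $z_0\notin K'$ with $|z_0|\le b$. There is a path in $K'^c$ from $z_0$ to points of large modulus. Fix $b'\in(b,\rho)$ and stop the path when its modulus first equals $b'$. The part kept has modulus $\le b'<\rho$, so it avoids $A_b$, and it ends in $\{|z|>b\}\setminus A_b$. Hence every point of the complement is joined to this one connected set. The cases $K'=\{a\}$ with $|a|\le b$, and $K'=\emptyset$, are included.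

If moreover $K'\subset\mathbb C\setminus\mathbb D$, then $K'\cup A_b$ is admissible. The two pieces are disjoint and compact, and $A_b$ has no interior, so any function in $A(K')$ together with any continuous function on $A_b$ gives an element of $A(K'\cup A_b)$.

Next comes the reason for the arc. If $S_n(g)$ is bounded on almost the whole circle $|z|=\rho$, it cannot be very large inside. On the gap it may be exponentially large, but the gap has small harmonic measure, so inside the loss is only a factor $e^n$. Cauchy's estimate on $|z|=R$ wins a factor $e^{-4k}$ over $b^{-k}$, and for $k\ge n/2$ this more than pays for $e^n$.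

We recall one textbook fact. If $u$ is continuous on $\{|z|\le\rho\}$ and subharmonic inside, it is at most the Poisson integral of its boundary values, and the Poisson kernel satisfies
$$\frac{\rho^2-|z|^2}{|\rho e^{i\theta}-z|^2}\le\frac{\rho+|z|}{\rho-|z|}.$$

**Lemma 1.** Let $g=\sum g_kz^k\in H(\mathbb D)$, $C_0=\max(1,\max_{|z|=1/2}|g|)$, $b\ge1$, $B\ge1$. If $n\ge1$ and $|S_n(g)|\le B$ on $A_b$, then
$$|g_k|\,b^k\le B^3C_0(n+1)e^{\,n-4k}\qquad(0\le k\le n),$$
hence $|g_k|b^k\le B^3C_0(n+1)e^{-n}$ for $n/2\le k\le n$.

**Step 1: a crude bound on the whole circle $|z|=\rho$.** Cauchy's estimate on $|z|=1/2$ gives $|g_k|\le C_02^k$. Since $2\rho\ge1$, on $|z|=\rho$ we have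
$$|S_n(g)|\le\sum_{k=0}^nC_0(2\rho)^k\le C_0(n+1)(2\rho)^n.$$

**Step 2: a good bound on $|z|\le R$.** The function $u=\log^+|S_n(g)|=\max(0,\log|S_n(g)|)$ is continuous and subharmonic in $\mathbb C$. On $A_b$ it is at most $\log B$. On the rest of the circle, which has normalized measure $\delta/\pi$, it is at most $\log(C_0(n+1))+n\log(2\rho)$, by Step 1. For $|z|\le R=\rho/2$ the Poisson kernel is at most $3$, so
$$u(z)\le3\log B+\frac{3\delta}{\pi}\bigl(\log(C_0(n+1))+n\log(2\rho)\bigr).$$
By the choice of $\delta$, $\frac{3\delta}\pi=\frac1{\log(2\rho)}$, and $\log(2\rho)=\log(4e^4b)\ge1$. Therefore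
$$u(z)\le3\log B+\log(C_0(n+1))+n\qquad(|z|\le R),$$
that is, $|S_n(g)|\le B^3C_0(n+1)e^n$ on $|z|\le R$.

**Step 3: back to coefficients.** For $k\le n$, $g_k$ is a Taylor coefficient of the polynomial $S_n(g)$, so Cauchy's estimate on $|z|=R$ gives $|g_k|\le B^3C_0(n+1)e^nR^{-k}$. Multiply by $b^k$ and use $b/R=e^{-4}$. If $k\ge n/2$, then $n-4k\le -n$. $\square$

## 5. Sequences that are good for $f$: the product approximates every $\varphi h_1$

We can now carry out the plan of Section 2 in full wherever it makes sense. The general form of (1), for $\varphi=\sum\varphi_iz^i$ entire and $f=\sum a_kz^k\in H(\mathbb D)$, is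
$$S_n(\varphi f)(z)=\varphi(z)S_n(f)(z)-\sum_{k\le n,\ i>n-k}\varphi_ia_kz^{i+k}. \tag{2}$$
Indeed $\varphi S_n(f)$ is the sum of $\varphi_ia_kz^{i+k}$ over all $k\le n$ and all $i\ge0$, while $S_n(\varphi f)$ is the same sum restricted to $i+k\le n$.

**Proof of Theorem D(i).**

**Step 1: choose $n$ using the arc.** Let $b\ge1$ with $K\subset\{|z|\le b\}$. By Section 4, $K\cup A_b$ is admissible, and the function equal to $h_1$ on $K$ and to $0$ on $A_b$ lies in $A(K\cup A_b)$. So there are $n=\lambda_\nu\to\infty$ with $S_n(f)\to h_1$ on $K$ and $S_n(f)\to0$ on $A_b$, uniformly. For large $\nu$ we have $|S_n(f)|\le1$ on $A_b$, and Lemma 1 with $B=1$ gives $|a_k|b^k\le C_0(n+1)e^{-n}$ for $n/2\le k\le n$, where $C_0$ depends only on $f$. Also $|a_k|\le C_02^k$ for all $k$.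

**Step 2: the correction in (2) tends to $0$.** If $k<n/2$ and $i>n-k$, then $i>n/2$. So for $|z|\le b$,
$$|S_n(\varphi f)-\varphi S_n(f)|\le\sum_{n/2\le k\le n}|a_k|b^k\sum_{i\ge0}|\varphi_i|b^i+\sum_{k<n/2}C_0(2b)^k\sum_{i>n/2}|\varphi_i|b^i .$$
The first term is $O((n+1)^2e^{-n})$. For the second, note that for every $\beta>1$
$$\sum_{i>n/2}|\varphi_i|b^i\le\beta^{-n/2}\sum_{i\ge0}|\varphi_i|(\beta b)^i=O(\beta^{-n/2}),$$
because $\varphi$ is entire. With $\beta=4b$ the second term is at most
$$C_0(n+1)(2b)^{n/2}\cdot O\bigl((4b)^{-n/2}\bigr)=O\bigl((n+1)2^{-n/2}\bigr).$$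
Both terms tend to $0$.

**Step 3: conclusion.** Since $\varphi$ is bounded on $K$, $\varphi S_n(f)\to\varphi h_1$ uniformly on $K$. Hence $S_n(\varphi f)\to\varphi h_1$ uniformly on $K$ along $n=\lambda_\nu$. $\blacksquare$

**Proof of Theorem B, sufficiency.** Suppose $\varphi$ has no zeros in $\mathbb C\setminus\mathbb D$. Let $f\in U(\mathbb D,0)$, $K$ admissible, $h\in A(K)$. Then $h_1=h/\varphi\in A(K)$, and Theorem D(i) gives a subsequence with $S_{\lambda_n}(\varphi f)\to\varphi h_1=h$ uniformly on $K$. So $\varphi f\in U(\mathbb D,0)$. $\blacksquare$

This reproves Fact 2. Once $\varphi(a)=0$ with $a\in K$, the targets $\varphi h_1$ all vanish at $a$, and Theorem D(i) gives nothing else. What remains is whether some *other* sequence of $n$, one that is good for the product but not for $f$, could reach the value $1$ at $a$.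

## 6. Checkpoints at the powers of two

Here is the idea: apply Lemma 1 to the product $g=\varphi f$ and not to $f$. If $S_n(g)$ is bounded on $A_b$, where $b=|a|$, then the coefficients $g_k$ with $n/2\le k\le n$ contribute almost nothing at $a$. So $S_n(g)(a)$ is almost equal to $S_m(g)(a)$ for *every* $m$ with $n/2<m\le n$. Such a window always contains a power of two. Hence it is enough to control $S_m(g)(a)$ at the sparse checkpoints $m=2^j$. We do not choose $n$, but the windows around it cannot avoid the checkpoints.

**Proposition 1.** Let $\varphi$ be entire with $\varphi(a)=0$, $|a|\ge1$, let $f\in H(\mathbb D)$ and $g=\varphi f$. If $S_{2^j}(g)(a)\to0$ as $j\to\infty$, then $g\notin U(\mathbb D,0)$.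

*Proof.* Let $b=|a|$ and $K=A_b\cup\{a\}$, which is admissible by the remark on complements. Suppose $g\in U(\mathbb D,0)$. Take the constant function $h=1$: there are $n=\lambda_\nu\to\infty$ with $S_n(g)\to1$ uniformly on $K$, so eventually $|S_n(g)|\le2$ on $A_b$. Let $m=2^j$ be the power of two with $n/2<m\le n$. Lemma 1 with $B=2$ gives
$$|S_n(g)(a)-S_m(g)(a)|\le\sum_{m<k\le n}|g_k|b^k\le8C_0(n+1)^2e^{-n}\to0 .$$
As $n\to\infty$ also $m\to\infty$, so $S_m(g)(a)\to0$ by hypothesis. Hence $S_n(g)(a)\to0$, which contradicts $S_n(g)(a)\to1$. $\square$

For $\varphi=z-a$ the hypothesis reads $a_{2^j}a^{2^j+1}\to0$, by (1). It certainly holds if $a_{2^j}=0$ for all $j$. So a single universal series with $a_{2^j}=0$ for all $j$ would defeat all the factors $z-a$, $|a|\ge1$, at once. For a polynomial of degree $d$ the correction in (2) at $n=2^j$ involves only $a_k$ with $2^j-d<k\le 2^j$, so we want these coefficients to vanish too. We therefore need universal series with zero coefficients on a prescribed thin set of indices.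

## 7. Universal series whose coefficients vanish on a set of density zero

**Definition (density zero).** A set $\Lambda\subset\mathbb N$ has density zero if $\#(\Lambda\cap[1,x])=o(x)$ as $x\to\infty$. (Here $\mathbb N=\{1,2,\dots\}$.)

The powers of two have density zero, since there are at most $1+\log_2x$ of them up to $x$. The odd numbers do not.

A universal series is built from blocks of polynomials, each small on a disk $|z|\le r<1$ and close to a given function on $K$. So we ask whether such polynomials exist using only exponents outside $\Lambda$. For $K=\{2\}$ and $h=1$ this is easy: take $(z/2)^k$ with $k\notin\Lambda$ large, which is at most $2^{-k}$ on the unit disk and equals $1$ at $2$. In general some thinness of $\Lambda$ is needed. If $\Lambda$ is the set of odd numbers, every admitted polynomial is even. Then it has the same value at $2$ and $-2$, and it cannot be close to $h$ on $K=\{-2,2\}$ with $h(2)=1$, $h(-2)=0$. For density zero the approximation works, by duality, and the key is a classical theorem on gap series.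

We recall four textbook facts.

- **Mergelyan's theorem.** If $K$ is compact with connected complement, every $h\in A(K)$ is a uniform limit on $K$ of polynomials.
- **Hahn–Banach and Riesz.** On a compact set $L$, a continuous function $H$ lies in the uniform closure of a subspace $V\subset C(L)$ if and only if every complex Borel measure $\mu$ on $L$ that annihilates $V$ satisfies $\int H\,d\mu=0$.
- **Fabry's gap theorem.** If $n_1<n_2<\cdots$, $n_k/k\to\infty$, and $\sum c_kt^{n_k}$ has radius of convergence in $(0,\infty)$, then its circle of convergence is a natural boundary: no point of it is regular. See Remmert, *Classical Topics in Complex Function Theory*, Ch. 11.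
- **Cycles around a compact set.** If $K$ is compact in an open set $W$, there is a cycle $\Gamma$ in $W\setminus K$ with index $1$ about every point of $K$ and index $0$ about every point outside $W$. Cauchy's theorem holds along $\Gamma$ for functions holomorphic in $W$.

As an example for Fabry, $\sum t^{2^k}$ has the unit circle as natural boundary, whereas $\sum t^k=1/(1-t)$, which has no gaps, is regular at every point of the circle except $1$. If all exponents $n_k$ lie in a set of density zero, up to finitely many exceptions, then the number $k$ of exponents up to $n_k$ is $o(n_k)$, so $n_k/k\to\infty$ and the theorem applies.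

**Lemma 2.** Let $\Lambda\subset\mathbb N$ have density zero. Let $0<r<1$, $K$ admissible, $h\in A(K)$, $N\in\mathbb N$, $\varepsilon>0$. There is a polynomial $P\in V:=\operatorname{span}\{z^k:k\ge N,\ k\notin\Lambda\}$ with $|P|\le\varepsilon$ on $\overline D_r=\{|z|\le r\}$ and $|P-h|\le\varepsilon$ on $K$.

**Step 1: geometry.** Let $L=\overline D_r\cup K$, a disjoint union. We need $\mathbb C\setminus L$ to be connected. It contains the annulus $\{r<|z|<1\}$. A point $z_0\in\mathbb C\setminus L$ with $|z_0|\ge1$ can be joined to $0$ inside the connected open set $K^c\supset\mathbb D$. Stop this path when its modulus first equals some $r''\in(r,1)$. The part kept avoids $\overline D_r$ and $K$ and ends in the annulus. So every point of $\mathbb C\setminus L$ is joined to the annulus.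

**Step 2: reduction to measures and polynomials.** We must approximate on $L$, by elements of $V$, the continuous function $H$ equal to $0$ on $\overline D_r$ and to $h$ on $K$. By Hahn–Banach and Riesz it suffices to show that if a complex Borel measure $\mu$ on $L$ annihilates $V$, then $\int_Kh\,d\mu=0$. By Mergelyan's theorem it is enough to prove this when $h=q$ is a polynomial.

**Step 3: the Cauchy transform and its gap series.** Put
$$M(w)=\int_L\frac{d\mu(z)}{w-z},$$
holomorphic in $\mathbb C\setminus L$. Let $s=\max_L|z|$. For $|w|>s$, expanding $1/(w-z)$ in a geometric series gives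
$$M(w)=\sum_{k\ge0}\mu_kw^{-k-1},\qquad \mu_k=\int_Lz^k\,d\mu(z).$$
Since $\mu$ annihilates $V$, $\mu_k=0$ whenever $k\ge N$ and $k\notin\Lambda$. Let $\varrho=\limsup|\mu_k|^{1/k}$. From $|\mu_k|\le\|\mu\|s^k$ we get $\varrho\le s<\infty$. The series defines a holomorphic function $F$ in $|w|>\varrho$, and $F=M$ for $|w|>s$.

**Step 4: the series converges down to $|w|>r$; that is, $\varrho\le r$.** This is where Fabry's theorem enters. Suppose $\varrho>r$. The set $\mathbb C\setminus L$ is connected and open, and it contains points with $r<|w|<\min(1,\varrho)$. So there is a path in $\mathbb C\setminus L$ from a point of modulus $>s$ to a point of modulus $<\varrho$. Since $\varrho\le s$, it meets $|w|=\varrho$. Let $w_0$ be its first point there. Before $w_0$, the path lies in $\{|w|>\varrho\}\setminus L$, and in fact in the component $\Omega$ of this set that contains $\{|w|>s\}$. On $\Omega$ both $F$ and $M$ are holomorphic, and they agree on $\{|w|>s\}$, so $F=M$ on $\Omega$.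

Take a disk $B_0\subset\mathbb C\setminus L$ centered at $w_0$. The set $B_0\cap\{|w|>\varrho\}$ is connected: for each modulus $\tau>\varrho$ at which it is nonempty, its points of modulus $\tau$ form an arc or circle through $\tau w_0/|w_0|$, and these points form a radial segment. It is contained in $\{|w|>\varrho\}\setminus L$ and contains path points just before $w_0$, so it lies in $\Omega$. Hence $F=M$ on it, and $M$, which is holomorphic in $B_0$, continues $F$ analytically across $w_0$.

In the variable $t=1/w$ we have $F=t\sum\mu_kt^k$. So the power series $\sum\mu_kt^k$ has radius of convergence $1/\varrho\in(0,\infty)$ and the regular point $1/w_0$ on its circle of convergence. But its nonzero coefficients have indices in $\Lambda\cup[0,N)$, a set of density zero. This contradicts Fabry's gap theorem. So $\varrho\le r$.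

**Step 5: contour integration.** Now $F$ is holomorphic in $|w|>r$. The connected set $\mathbb C\setminus L$ is contained in $\{|w|>r\}$, and $F=M$ for $|w|>s$, so $F=M$ on $\mathbb C\setminus L$. Fix $r<r'<1$ and put $W=\{|w|>r'\}\supset K$. Choose a cycle $\Gamma$ in $W\setminus K$ with index $1$ about every point of $K$ and $0$ about every point outside $W$. For a polynomial $q$, Cauchy's formula gives
$$\frac1{2\pi i}\int_\Gamma\frac{q(w)}{w-z}\,dw=\begin{cases}q(z),&z\in K,\\0,&|z|\le r.\end{cases}$$
Here $\Gamma\subset W\setminus K\subset\mathbb C\setminus L$ is at positive distance from $L$, so Fubini's theorem applies, and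
$$\int_Kq\,d\mu=\int_L\frac1{2\pi i}\int_\Gamma\frac{q(w)}{w-z}\,dw\,d\mu(z)=\frac1{2\pi i}\int_\Gamma q(w)M(w)\,dw=\frac1{2\pi i}\int_\Gamma q(w)F(w)\,dw=0 .$$
The last integral vanishes by Cauchy's theorem, because $qF$ is holomorphic in $W$ and $\Gamma$ has index $0$ about every point outside $W$. $\square$

**Lemma 3.** If $\Lambda\subset\mathbb N$ has density zero, there is $f=\sum a_kz^k\in U(\mathbb D,0)$ with $a_k=0$ for all $k\in\Lambda$.

**Step 1: countably many compact sets suffice.** Consider
$$K_{\gamma,m,l}=\{1\le|z|\le m\}\setminus N_{1/l}(\gamma),$$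
where $m,l\in\mathbb N$, $\gamma$ is a polygonal path with vertices in $\mathbb Q+i\mathbb Q$ from $0$ to a point of modulus $>m$, and $N_{1/l}(\gamma)$ is the open $1/l$-neighborhood of $\gamma$. These are countably many compact sets, some possibly empty. The complement of $K_{\gamma,m,l}$ is $\mathbb D\cup\{|z|>m\}\cup N_{1/l}(\gamma)$. This is connected, since the connected set $N_{1/l}(\gamma)$ meets both $\mathbb D$ and $\{|z|>m\}$. So these sets are admissible.

Every admissible $K$ is contained in one of them. We may assume $K\neq\emptyset$. Choose $m$ with $K\subset\{|z|\le m\}$. The open connected set $K^c$ contains $0$ and points of modulus $>m$, so it contains such a path $\gamma$. Choose $l$ with $1/l<\operatorname{dist}(\gamma,K)$. Then $K\cap N_{1/l}(\gamma)=\emptyset$, that is, $K\subset K_{\gamma,m,l}$.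

**Step 2: the blocks.** Let $(K^{(j)},q^{(j)})_{j\ge1}$ enumerate all pairs consisting of a set of this family and a polynomial with coefficients in $\mathbb Q+i\mathbb Q$, each pair occurring infinitely often. We choose inductively polynomials $P_j$ and integers $0=M_0<M_1<M_2<\cdots$ such that $P_j$ has only exponents $k$ with $M_{j-1}<k\le M_j$ and $k\notin\Lambda$, and
$$|P_j|\le2^{-j}\ \text{ on }|z|\le1-2^{-j},\qquad\Bigl|\sum_{i\le j}P_i-q^{(j)}\Bigr|\le\frac1j\ \text{ on }K^{(j)}.$$
To do so, apply Lemma 2 with $r=1-2^{-j}$, $K=K^{(j)}$, $h=q^{(j)}-\sum_{i<j}P_i$, $N=M_{j-1}+1$ and $\varepsilon=2^{-j}\le1/j$. Then take $M_j>M_{j-1}$ with $M_j\ge\deg P_j$.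

**Step 3: the sum is universal.** The series $f=\sum P_j$ converges locally uniformly in $\mathbb D$. The blocks have disjoint exponent ranges, so the Taylor coefficients of $f$ are those of the $P_j$. Thus $S_{M_j}(f)=\sum_{i\le j}P_i$, and $a_k=0$ for $k\in\Lambda$. Let $K$ be admissible and $h\in A(K)$. Pick a set $\widetilde K\supset K$ of the family. By Mergelyan's theorem, and by perturbing coefficients, for each $\nu$ there is a polynomial $q_\nu$ with coefficients in $\mathbb Q+i\mathbb Q$ and $\|q_\nu-h\|_K\le1/\nu$. Since each pair occurs infinitely often, we can choose $j_1<j_2<\cdots$ with $(K^{(j_\nu)},q^{(j_\nu)})=(\widetilde K,q_\nu)$ and $j_\nu\ge\nu$. Then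
$$\|S_{M_{j_\nu}}(f)-h\|_K\le\frac1{j_\nu}+\frac1\nu\le\frac2\nu\to0 .$$
So $f\in U(\mathbb D,0)$. $\square$

## 8. One universal series that defeats all polynomials with an outer zero

**Proof of Theorem A.**

**Step 1: the thin set.** We want room for every degree $d$ below $2^j$, eventually, so we let the vanishing interval grow slowly:
$$\Lambda=\bigcup_{j\ge1}\{k\in\mathbb N:2^j-j<k\le2^j\}.$$
Since $2^j-j\ge2^{j-1}$ for $j\ge1$, an interval that meets $[1,x]$ has $2^{j-1}<x$, so $j<1+\log_2x$. It has $j$ elements. Therefore $\#(\Lambda\cap[1,x])=O(\log^2x)$ for large $x$, and $\Lambda$ has density zero. Let $f$ be given by Lemma 3 for this $\Lambda$.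

**Step 2: exact values at the checkpoints.** Let $p\not\equiv0$ be a polynomial of degree $d$ and let $m=2^j$ with $j\ge\max(d,1)$. In the correction sum of (2) with $n=m$, only $i\le d$ occurs, so $k>m-i\ge m-d\ge m-j$. Thus only $k$ with $m-j<k\le m$ occur, and there $a_k=0$. Hence
$$S_{2^j}(pf)=p\,S_{2^j}(f)\qquad(j\ge\max(d,1)). \tag{3}$$

**Step 3: conclusion.** If $p(a)=0$ with $|a|\ge1$, then (3) gives $S_{2^j}(pf)(a)=0$ for all $j\ge d$. By Proposition 1, $pf\notin U(\mathbb D,0)$. $\blacksquare$

So the answer to the question is no. For instance, $z-1$ and $z-2$ both fail, with this same $f$. Together with the sufficiency part of Theorem B, we also have the full statement for polynomials: $p\,U(\mathbb D,0)\subset U(\mathbb D,0)$ exactly when all zeros of $p$ lie in $\mathbb D$.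

## 9. Entire multipliers with an outer zero

For an entire $\varphi$ that is not a polynomial, the correction in (2) involves all $k\le n$, so no finite block of zero coefficients removes it. But the coefficients $\varphi_i$ decay faster than any geometric sequence. So a block of length $\omega_j=o(2^j)$ below $2^j$, adapted to $\varphi$, makes the correction small at the checkpoint.

**Proof of Theorem B, necessity.** Let $\varphi(a)=0$ with $|a|\ge1$.

**Step 1: choose the block lengths.** Put $T(\omega)=\sum_{i\ge\omega}|\varphi_i||a|^i$. For every $\beta>1$,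
$$T(\omega)\le\beta^{-\omega}\sum_i|\varphi_i|(\beta|a|)^i=O(\beta^{-\omega}).$$
For fixed $s\in\mathbb N$ take $\beta=(4|a|)^s$. Then $T(\lceil m/s\rceil)=O\bigl((4|a|)^{-m}\bigr)$, so
$$(m+1)(2|a|)^mT(\lceil m/s\rceil)=O\bigl((m+1)2^{-m}\bigr)\to0\qquad(m\to\infty).$$
Choose integers $1\le j_1<j_2<\cdots$ such that $(m+1)(2|a|)^mT(\lceil m/s\rceil)<1/s$ for all $m=2^j$ with $j\ge j_s$. Set $\omega_j=\lceil2^j/s\rceil$ for $j_s\le j<j_{s+1}$ and $\omega_j=0$ for $j<j_1$. For $j_s\le j<j_{s+1}$ we have $\omega_j/2^j\le1/s+2^{-j}$, so $\omega_j/2^j\to0$. Moreover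
$$(2^j+1)(2|a|)^{2^j}T(\omega_j)\to0\qquad(j\to\infty). \tag{4}$$

**Step 2: the index set has density zero.** Let $\Lambda=\bigcup_j\{k\in\mathbb N:2^j-\omega_j<k\le2^j\}$. Let $2^{J-1}\le x<2^J$ with $J\ge j_2$. If $j>J$, then $j\ge j_2$, so $\omega_j\le\lceil2^j/2\rceil=2^{j-1}$. The $j$-th interval then starts beyond $2^{j-1}\ge2^J>x$ and does not meet $[1,x]$. Hence $\#(\Lambda\cap[1,x])\le\sum_{j\le J}\omega_j$. Given $\eta>0$, we have $\omega_j\le\eta2^j$ for all but finitely many $j$, so this sum is at most a constant plus $2\eta\,2^J$. It is therefore $o(2^J)=o(x)$.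

**Step 3: the checkpoints.** Take $f\in U(\mathbb D,0)$ from Lemma 3 for this $\Lambda$, and $C$ with $|a_k|\le C2^k$. Let $m=2^j$ with $j\ge j_1$. In (2) at $z=a$ the main term vanishes because $\varphi(a)=0$. Only $k\le m-\omega_j$ contribute to the correction, and for these $i>m-k\ge\omega_j$. So
$$|S_m(\varphi f)(a)|\le\sum_{k\le m}C(2|a|)^kT(\omega_j)\le C(m+1)(2|a|)^mT(\omega_j)\to0$$
by (4). By Proposition 1, $\varphi f\notin U(\mathbb D,0)$. $\blacksquare$

Compare with Theorem A: there one $f$ serves all polynomials, while here $\Lambda$, and so $f$, is chosen after $\varphi$ and $a$.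

## 10. The exceptional set is meager, and dense as soon as it can be nonempty

**Proof of Theorem C.**

**Step 1: $E_\varphi$ is meager.** We show that the product is universal for a residual set of $f$. The entire function $\varphi\not\equiv0$ has finitely many zeros in $\mathbb D$. Write $\varphi=p\varphi_1$, where $p$ is the monic polynomial carrying these zeros (with multiplicity) and $\varphi_1$ is entire and zero-free in $\mathbb D$. Multiplication by $\varphi_1$ is a homeomorphism of $H(\mathbb D)$ onto itself, with inverse multiplication by $1/\varphi_1\in H(\mathbb D)$. By Fact 1, the set $\{f:\varphi_1f\in U(\mathbb D,0)\}$ is a dense $G_\delta$. For $f$ in it, $\varphi f=p(\varphi_1f)\in U(\mathbb D,0)$ by Theorem B, because all zeros of $p$ are in $\mathbb D$. So $E_\varphi$ is contained in the complement of a dense $G_\delta$, which is meager.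

**Step 2: adding entire functions does not change membership.** If $F\in U(\mathbb D,0)$ and $e$ is entire, then $F+e\in U(\mathbb D,0)$. Indeed, given $h\in A(K)$, choose $\lambda_n$ with $S_{\lambda_n}(F)\to h-e$ on $K$. Since $S_n(e)\to e$ uniformly on compact sets, $S_{\lambda_n}(F+e)\to h$.

**Step 3: $E_\varphi$ is dense if $\varphi$ has a zero in $\mathbb C\setminus\mathbb D$.** By Theorem B there is $f\in E_\varphi$. Let $q$ be a polynomial. By Step 2, $f+q\in U(\mathbb D,0)$. If $\varphi(f+q)$ were in $U(\mathbb D,0)$, then, again by Step 2, so would be $\varphi f=\varphi(f+q)-\varphi q$, which is false. So $f+q\in E_\varphi$ for every polynomial $q$. Polynomials are dense in $H(\mathbb D)$, hence so is $f+\{\text{polynomials}\}$. $\blacksquare$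

Fact 1 is the only one of the three known facts that we used in the proofs.

## 11. The exact set of limits on $K'\cup A_b$

For the function $f$ of Section 8 we can say precisely which functions the partial sums of $pf$ reach on sets that contain the arc. For a simple zero $a$ with $|a|\ge1$ and $K'=\{a\}$, Theorem D(ii) says that $h$ is reached if and only if $h(a)=0$. For $p=(z-2)^2$, $b=3$ and $K'=\{|z-2|\le\frac12\}$, it says that $h$ is reached if and only if $h(2)=h'(2)=0$. These two conditions hold on $pA(K')$ and are preserved by uniform limits on $K'$. Conversely, if they hold, then $h/p$ extends to an element of $A(K')$.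

**Proof of Theorem D(ii).** Let $g=pf$. By Section 4, $K=K'\cup A_b$ is admissible and $K'\cap A_b=\emptyset$.

**Step 1: every limit lies in $\overline{p\,A(K')}$ on $K'$.** We move from $n$ to a checkpoint, as in Proposition 1, but uniformly on $|z|\le b$. Suppose $S_n(g)\to h$ uniformly on $K$ along $n=\lambda_\nu\to\infty$. Then for some $B\ge1$, $|S_n(g)|\le B$ on $A_b$ for all these $n$. Let $m=2^j$ with $n/2<m\le n$. By Lemma 1,
$$\sup_{|z|\le b}|S_n(g)-S_m(g)|\le\sum_{m<k\le n}|g_k|b^k\le B^3C_0(n+1)^2e^{-n}\to0 .$$
By (3), $S_m(g)=p\,S_m(f)$ for large $n$. Since $K'\subset\{|z|\le b\}$, $h|_{K'}$ is the uniform limit on $K'$ of the functions $p\,S_m(f)\in p\,A(K')$.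

**Step 2: everything in $\overline{p\,A(K')}$ is reached.** Suppose $h\in A(K)$ and $h|_{K'}\in\overline{p\,A(K')}$. Let $\varepsilon>0$ and choose $u\in A(K')$ with $\|h-pu\|_{K'}<\varepsilon$. Since $\rho>b$ exceeds the moduli of all zeros of $p$, $p$ has no zeros on $A_b$. So the function $h_1$ equal to $u$ on $K'$ and to $h/p$ on $A_b$ belongs to $A(K)$. By Theorem D(i) there are arbitrarily large $n$ with $\|S_n(g)-ph_1\|_K<\varepsilon$. On $A_b$ we have $ph_1=h$, and on $K'$ we have $\|ph_1-h\|_{K'}<\varepsilon$. Hence $\|S_n(g)-h\|_K<2\varepsilon$. Take $\varepsilon=1/\nu$, $\nu=1,2,\dots$, and choose the corresponding $n$ strictly increasing. This gives a subsequence of $S_n(g)$ converging to $h$ uniformly on $K$. $\blacksquare$
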